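\title{It is undecidable whether a regular language is an equality set}

\begin{abstract}
The equality set of two homomorphisms of free monoids is the set of words on which they agree. It has been conjectured that one can decide whether a given regular language is an equality set. We disprove this conjecture: already over one fixed alphabet the regular languages that are equality sets do not form a recursively enumerable family, and the problem is in fact $\Sigma^0_2$-complete. The main tool is a rigidity statement: finitely many words inside a language $L$ and finitely many words outside it force every pair of homomorphisms with equality set $L$ to simulate a prescribed rewriting system on cyclic words.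
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ and $\Delta$ be finite alphabets and let $h_1,h_2\colon\Sigma^*\to\Delta^*$ be monoid homomorphisms. The \emph{equality set}, or \emph{equality language}, of the pair is
\[
E(h_1,h_2)=\{z\in\Sigma^*: h_1(z)=h_2(z)\}.
\]
Let $F_E$ be the family of all equality sets. Thus a language $L\subseteq\Sigma^*$ belongs to $F_E$ if and only if $L=E(h_1,h_2)$ for some finite alphabet $\Delta$ and some homomorphisms $h_1,h_2\colon\Sigma^*\to\Delta^*$.

Read a word $z$ from left to right and watch the two images grow. A prefix of $z$ can be completed to a word of $E(h_1,h_2)$ only if one image is a prefix of the other, and the piece by which the longer image is ahead is all that must be remembered about the prefix. This memory is unbounded, but it is updated in a very restricted way. As a result, $F_E$ and the family of regular languages overlap without either containing the other.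

\begin{example}\label{ex:first}
(a) If $h_1=h_2$, the equality set is $\Sigma^*$.

(b) Let $\Sigma=\{a,b\}$, $h_1(a)=h_2(b)=x$ and $h_1(b)=h_2(a)=\varepsilon$. The equality set consists of the words with as many letters $a$ as letters $b$. It is not regular.

(c) Let $h_1(a)=\kappa x$, $h_2(a)=\kappa$, $h_1(b)=\lambda$, $h_2(b)=x\lambda$. A word of the equality set cannot begin with $b$, since $\lambda\ne x$. After $a$ the first image is ahead by $x$; a second $a$ would require $x=\kappa$, whereas $b$ makes the images equal. So the equality set is $(ab)^*$.

(d) The regular language $(aa)^*\subseteq\{a\}^*$ is not an equality set: $h_1(a)^2=h_2(a)^2$ forces $|h_1(a)|=|h_2(a)|$ and hence $h_1(a)=h_2(a)$.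
\end{example}

Two decision problems arise. It is known to be undecidable whether the equality set of a given pair $(h_1,h_2)$ is regular. The opposite problem is the subject of the following conjecture from \cite{source}:
\begin{quote}
``Although it is undecidable whether a language in $F_E$ is regular, we conjecture that the converse is decidable, i.e., it is decidable whether a given regular language is in $F_E$.''
\end{quote}
Precisely, the conjecture asserts that there is a single algorithm which, given a finite alphabet $\Sigma$ and a finite automaton over $\Sigma$, decides whether the language of the automaton belongs to $F_E$. The alphabet is part of the input.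

The guess is a reasonable one. The input is now a finite automaton, not a device with unbounded memory. Every equality set is a submonoid of $\Sigma^*$ in which $z,zz'\in L$ implies $z'\in L$ and $z',zz'\in L$ implies $z\in L$, and these conditions can be tested on an automaton because products and quotients of regular languages are effectively regular. Moreover, for regular $L$ the inclusion $L\subseteq E(h_1,h_2)$ amounts to finitely many equations in a free group (Remark~\ref{rem:equations}). The difficulty lies in the opposite inclusion. The equations that put $L$ inside $E(h_1,h_2)$ may have consequences, in the form of further words that every solution must accept, and the shortest such word may be the record of a long computation.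

\begin{theorem}\label{thm:undec}
There are a fixed finite alphabet $\Sigma$, an undecidable recursively enumerable set $K$ of words, and an algorithm which, given a word $w$, outputs a finite automaton over $\Sigma$ recognizing a language $L_w$ such that
\[
L_w\in F_E\iff w\notin K .
\]
\end{theorem}

An algorithm as in the conjecture would decide $K$, so the conjecture is false, even over one fixed alphabet. The set of automata whose language lies in $F_E$ is not even recursively enumerable (r.e.), for otherwise both $K$ and its complement would be r.e.\ and $K$ would be decidable.

The exact complexity is one level higher. A set $A$ is $\Sigma^0_2$ if there is a decidable relation $\rho$ such that $x\in A\iff\exists y\,\forall z\,\rho(x,y,z)$. It is \emph{$\Sigma^0_2$-complete} if, in addition, every $\Sigma^0_2$ set $A'$ many-one reduces to it, that is, there is a computable function $f$ with $x\in A'\iff f(x)\in A$.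

\begin{theorem}\label{thm:complete}
The problem ``given a finite automaton, is its language in $F_E$?'' is $\Sigma^0_2$-complete, with the alphabet part of the input, and already for one fixed alphabet.
\end{theorem}

Both $K$ and its complement are $\Sigma^0_2$, so both reduce to the problem, which is therefore neither r.e.\ nor co-r.e.

The proof of Theorem~\ref{thm:undec} has three ingredients. First, a pair of homomorphisms acts like a queue, and with letters that rotate the queue it rewrites cyclic words; this gives an \emph{intended pair} $(g_1,g_2)$ that simulates a rewriting system (Section~\ref{sec:queue}). Second, finitely many test words force every pair that passes the tests to carry out the same simulation (Section~\ref{sec:rigid}, with tools from Section~\ref{sec:offsets}). Third, we cut out of $E(g_1,g_2)$ a regular language $L$ that contains the tests but allows no step of the one computation we care about (Section~\ref{sec:bracket}). If that computation halts, every pair with equality set $L$ would accept its record, which is not in $L$; so $L\notin F_E$. If it does not halt, it contributes no word to $E(g_1,g_2)$, and $L=E(g_1,g_2)$ (Section~\ref{sec:tm}). For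 Theorem~\ref{thm:complete} we add one letter whose images are left undetermined by the tests, so that the pair can choose a natural number and feed it to the computation (Section~\ref{sec:sigma2}).

\section{Offsets in a free group}\label{sec:offsets}

Fix homomorphisms $h_1,h_2\colon\Sigma^*\to\Delta^*$, and regard $\Delta^*$ as a submonoid of the free group $F(\Delta)$. The \emph{offset} of $z\in\Sigma^*$ is
\[
o(z)=h_2(z)^{-1}h_1(z)\in F(\Delta).
\]
If $h_1(z)=h_2(z)Q$ then $o(z)=Q$, and if $h_2(z)=h_1(z)Q$ then $o(z)=Q^{-1}$. For an unknown pair we do not know which image is ahead, and the free group treats all cases at once. For $z,z_1,z_2,t,f\in\Sigma^*$ and $E=E(h_1,h_2)$ we have the following rules.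
\begin{itemize}
\item[(O1)] $o(zt)=h_2(t)^{-1}o(z)h_1(t)$, and $z\in E$ if and only if $o(z)=1$.
\item[(O2)] $zf\in E$ if and only if $o(z)=h_2(f)h_1(f)^{-1}$. Hence, if $z_1f\in E$, then $z_2f\in E$ if and only if $o(z_2)=o(z_1)$.
\item[(O3)] If $zf\in E$ and $h_1(t)=h_2(t)=T$, then $ztf\in E$ if and only if $o(z)$ commutes with $T$.
\end{itemize}
Rule (O1) is the definition written out, (O2) follows from (O1), and (O3) follows from (O2) because $o(zt)=T^{-1}o(z)T$.

\begin{example}\label{ex:rectangle}
The language $L=(s_1f_1\cup s_1f_2\cup s_2f_1)^*$ over $\{s_1,s_2,f_1,f_2\}$ is not an equality set. If $L=E(h_1,h_2)$, then $s_1f_1,s_2f_1\in L$ give $o(s_1)=o(s_2)$ by (O2), and then $s_1f_2\in L$ gives $s_2f_2\in E(h_1,h_2)$, although $s_2f_2\notin L$. This is the pattern of every non-membership proof below: some words of $L$ determine offsets, and the offsets force a word outside $L$.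
\end{example}

\begin{remark}\label{rem:equations}
Let $L$ be recognized by a deterministic automaton with partial transition function in which every state lies on a path from the initial state to an accepting state. Then $L\subseteq E(h_1,h_2)$ if and only if there are elements $o_p\in F(\Delta)$, one for each state $p$, equal to $1$ for the initial and the accepting states, with $o_{p'}=h_2(\sigma)^{-1}o_p\,h_1(\sigma)$ for every transition from $p$ to $p'$ labeled $\sigma$. Indeed, given such elements, (O1) shows that $o(z)=o_p$ when $z$ leads to $p$. Conversely, if $L\subseteq E(h_1,h_2)$, two words leading to $p$ have a common completion in $L$, hence the same offset by (O2), and we call this offset $o_p$.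
\end{remark}

We use the following facts on free groups; see \cite[Ch.~I]{LS}. Every element of a free group is represented by a unique reduced word in the generators and their inverses; the \emph{syllables} of a reduced word are its maximal factors that are powers of one generator. The centralizer of $x$ is denoted $C(x)$.
\begin{itemize}
\item[(F1)] If $x\ne1$, then $C(x)$ is infinite cyclic. If $C(x)=\langle r\rangle$ and $n\ne0$, then $C(r^n)=\langle r\rangle$.
\item[(F2)] Two elements $x,y$ that do not commute freely generate a free subgroup of rank $2$.
\item[(F3)] The homomorphism $\ell\colon F(\Delta)\to\mathbb Z$ with $\ell(\delta)=1$ for $\delta\in\Delta$ is invariant under conjugation and equals the length on $\Delta^*$.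
\end{itemize}
For the second part of (F1): $C(r^n)$ is cyclic, hence abelian, and contains $r$; so each of its elements commutes with $r$, hence with $x\in\langle r\rangle$, and lies in $C(x)=\langle r\rangle$. For (F2): the subgroup $\langle x,y\rangle$ is free by the Nielsen--Schreier theorem, of rank at most $2$, and of rank exactly $2$ since it is not abelian. So $a\mapsto x$, $b\mapsto y$ maps the free group $F(a,b)$ onto a group isomorphic to it, and this map is injective because finitely generated free groups are Hopfian (every surjective endomorphism is injective).

\begin{lemma}\label{lem:nopower}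
Let $m\ge1$. In the free group $F(a,b)$ the centralizer of $b^ma^m$ is generated by $b^ma^m$.
\end{lemma}

\begin{proof}
By (F1) the centralizer is $\langle g\rangle$, and we may choose $g$ with $b^ma^m=g^t$, $t\ge1$. Write the reduced word of $g$ as $xcx^{-1}$, where $c$ is nonempty and its first letter is not the inverse of its last. Then $xc^tx^{-1}$ is reduced, so it is the word $b^ma^m$. This word does not end with the inverse of its first letter, so $x$ is empty, and $c$ begins with $b$ and ends with $a$. If $t\ge2$, then $ab$ is a factor of $c^t=b^ma^m$, which is false. So $t=1$.
\end{proof}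

The next lemma is the simplest instance of rigidity. By (O3), words of the language tell us only about offsets. The offset $o(\sigma)$ of a letter is the quotient of its two images; the offset $o(\sigma\sigma)$ involves conjugation by $h_2(\sigma)$ and so gives access to the images themselves.

\begin{lemma}\label{lem:letter}
Let $\sigma\in\Sigma$ and $T\in\Delta^+$. Suppose that $\sigma\notin E(h_1,h_2)$ and that $o(\sigma)$ and $o(\sigma\sigma)$ commute with $T$. Let $C(T)=\langle r\rangle$ with $T=r^m$, $m\ge1$. Then there are integers $\nu\ne0$ and $j\ge0$ with $j+\nu\ge0$ and
\[
o(\sigma)=r^\nu,\qquad h_2(\sigma)=r^j,\qquad h_1(\sigma)=r^{j+\nu}.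
\]
\end{lemma}

\begin{proof}
Let $x=h_1(\sigma)$, $y=h_2(\sigma)$, $\tau=o(\sigma)=y^{-1}x$. We have $m\,\ell(r)=|T|>0$, so $\ell(r)>0$. Since $1\ne\tau\in C(T)$, we have $\tau=r^\nu$ with $\nu\ne0$. By (O1), $o(\sigma\sigma)=y^{-1}\tau x=(y^{-1}\tau y)\tau$ lies in $\langle r\rangle$, so $y^{-1}r^\nu y=r^{\nu'}$ for some $\nu'$. Applying $\ell$ gives $\nu'=\nu$. Hence $y\in C(r^\nu)=\langle r\rangle$ by (F1), say $y=r^j$, and $x=y\tau=r^{j+\nu}$. As $x$ and $y$ are words, $\ell(x),\ell(y)\ge0$, so $j+\nu\ge0$ and $j\ge0$.
\end{proof}

\section{Queues and rewriting of cyclic words}\label{sec:queue}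

Suppose $g_1(z)=g_2(z)Q$. We then say that $z$ \emph{has queue} $Q$. Reading a further letter $\sigma$ appends $g_1(\sigma)$ at the end of the queue and removes $g_2(\sigma)$ from its front. A letter $\gamma$ with $g_1(\gamma)=g_2(\gamma)=\gamma$ moves the first letter of the queue to the end, so any factor can be brought to the front; a letter with images $(u,v)$ then replaces $v$ by $u$.

\begin{example}\label{ex:run}
Let $\Sigma=\{a,b,\#,c,s,f\}$. Both homomorphisms fix $a,b,\#$, and the pairs of images $(g_1,g_2)$ of the other letters are $c\mapsto(ba,ab)$, $s\mapsto(\kappa\#aab,\kappa)$, $f\mapsto(\lambda,\#baa\lambda)$. The letter $c$ performs the rule $ab\to ba$. Reading $z=s\#ac\#caf$ produces the following queues.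
\[
\begin{array}{l|cccccccc}
\text{letter read} & s & \# & a & c & \# & c & a & f\\ \hline
\text{queue} & \#aab & aab\# & ab\#a & \#aba & aba\# & a\#ba & \#baa & \varepsilon
\end{array}
\]
So $z\in E(g_1,g_2)$. The common image $\kappa\#aab\#aba\#baa\lambda$ lists the derivation $aab\to aba\to baa$. As in Example~\ref{ex:first}(c), the symbol $\kappa$ makes $s$ readable only at the empty queue, and $\lambda$ makes $f$ readable only at the queue $\#baa$.
\end{example}

Call two words \emph{comparable} if one is a prefix of the other. The following principle turns an equality set into the set of closed walks of a graph.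

\begin{lemma}\label{lem:principle}
Let $g_1,g_2\colon\Sigma^*\to\Delta^*$, and let $\mathcal V\subseteq\Delta^*$ contain $\varepsilon$. Suppose that for all $Q\in\mathcal V$ and $\sigma\in\Sigma$, either $Qg_1(\sigma)$ and $g_2(\sigma)$ are incomparable, or $Qg_1(\sigma)=g_2(\sigma)Q'$ with $Q'\in\mathcal V$. Form the graph with vertex set $\mathcal V$ and an edge $Q\xrightarrow{\sigma}Q'$ whenever the second case holds. Then $E(g_1,g_2)$ is the set of labels of closed walks at $\varepsilon$.
\end{lemma}

\begin{proof}
If $z$ labels a walk from $\varepsilon$ to $Q$, then $z$ has queue $Q$, by induction on $|z|$; so labels of closed walks lie in $E(g_1,g_2)$. Conversely, let $z\in E(g_1,g_2)$, let $z'\sigma$ be a prefix of $z$, and suppose that $z'$ labels a walk from $\varepsilon$ to $Q$. The words $g_1(z'\sigma)=g_2(z')Qg_1(\sigma)$ and $g_2(z'\sigma)=g_2(z')g_2(\sigma)$ are prefixes of $g_1(z)=g_2(z)$, so $Qg_1(\sigma)$ and $g_2(\sigma)$ are comparable and the walk extends by $\sigma$. Thus $z$ labels a walk from $\varepsilon$, and its endpoint is the queue of $z$, which is $\varepsilon$.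
\end{proof}

\subsection*{The intended pair of a rewriting system}

A \emph{system} $(\Gamma_0,\mathcal R,w_0,w_1)$ consists of a finite alphabet $\Gamma_0$, a finite set $\mathcal R$ of rules $v\to u$ with $u,v\in\Gamma_0^+$ incomparable, and two words $w_0,w_1\in\Gamma_0^+$. We write $avb\to aub$ for a rewriting step and $\to^*$ for a sequence of zero or more steps. A rule is \emph{growing} if $|u|>|v|$ and \emph{shrinking} if $|u|<|v|$.

Let $\#,\$\notin\Gamma_0$ be two new letters, the \emph{markers}, and let $\Gamma=\Gamma_0\cup\{\#,\$\}$. We allow a walk to start at the queues in a finite set $\mathcal W$ and to end at the queues in a finite set $\mathcal Z$: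
\begin{align*}
\mathcal W&=\{v\#,\ v\#\#,\ v\$\#,\ \#u,\ \#\#u,\ \$\#u:\ (v\to u)\in\mathcal R\}\cup\{\#w_0,\ \#w_1\},\\
\mathcal Z&=\mathcal W\cup\{W\#\$:W\in\mathcal W\}\cup\{\#\$,\ \#\$\#\$,\ \$\#\#\$\}.
\end{align*}
The words $\#w_0$ and $\#w_1$ are the start and the end of the computation of interest; all others serve the tests of Section~\ref{sec:rigid}. Put $N=\max\{|Z|:Z\in\mathcal Z\}$.

The alphabet $\Sigma$ consists of the following pairwise distinct letters: the letters $\gamma\in\Gamma$; a \emph{rule letter} $c_\pi$ for each $\pi\in\mathcal R$; an \emph{insertion letter} $\iota$; a \emph{source letter} $s_W$ for each $W\in\mathcal W$; and a \emph{sink letter} $f_Z$ for each $Z\in\mathcal Z$. Let $\Delta=\Gamma\cup\{\kappa,\lambda\}$ with two new symbols. The \emph{intended pair} $g_1,g_2\colon\Sigma^*\to\Delta^*$ is given by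
\[
\begin{array}{c|ccccc}
 & \gamma\in\Gamma & c_\pi,\ \pi=(v\to u) & \iota & s_W & f_Z\\ \hline
g_1 & \gamma & u & \#\$ & \kappa W & \lambda\\
g_2 & \gamma & v & \varepsilon & \kappa & Z\lambda
\end{array}
\]
Let $\mathcal G$ be the graph whose vertices are $\varepsilon$ and all words of $\Gamma^*$ that contain a marker, with edges
\begin{itemize}
\item $\varepsilon\xrightarrow{\gamma}\varepsilon$ and $\gamma Q\xrightarrow{\gamma}Q\gamma$ for $\gamma\in\Gamma$ and $\gamma Q$ a vertex;
\item $vQ\xrightarrow{c_\pi}Qu$ for $\pi=(v\to u)$ and $vQ$ a vertex;
\item $Q\xrightarrow{\iota}Q\#\$$ for every vertex $Q$;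
\item $\varepsilon\xrightarrow{s_W}W$ and $Z\xrightarrow{f_Z}\varepsilon$.
\end{itemize}
All endpoints are vertices, because the words in $\mathcal Z\supseteq\mathcal W$ contain markers and the words $v$ do not. The graph is deterministic: at each vertex there is at most one edge with a given label.

\begin{lemma}\label{lem:graph}
$E(g_1,g_2)$ is the set of labels of closed walks at $\varepsilon$ in $\mathcal G$.
\end{lemma}

\begin{proof}
We check that $\mathcal G$ is the graph of Lemma~\ref{lem:principle}. Let $Q$ be a vertex.
\begin{itemize}
\item The words $Q\gamma$ and $\gamma$ are comparable if and only if $Q=\varepsilon$ or $Q=\gamma Q'$. The new queue is $\varepsilon$ or $Q'\gamma$.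
\item For $c_\pi$ we compare $Qu$ with $v$. If $Q=\varepsilon$, they are incomparable by the definition of a system. Otherwise $Q$ contains a marker and $v$ does not, so the words are comparable only if $v$ is a prefix of the part of $Q$ before its first marker. With $Q=vQ'$ the new queue is $Q'u$.
\item The words $Q\#\$$ and $\varepsilon$ are always comparable, and the new queue is $Q\#\$$.
\item The words $Q\kappa W$ and $\kappa$ are comparable if and only if $Q=\varepsilon$, since $\kappa\notin\Gamma$. The new queue is $W$.
\item The words $Q\lambda$ and $Z\lambda$ contain $\lambda$ only as last letter, so they are comparable if and only if $Q=Z$. The new queue is $\varepsilon$. \qedhere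
\end{itemize}
\end{proof}

The second case is the only one that uses the incomparability of $u$ and $v$, which keeps rule letters from being read at the empty queue, and the presence of a marker, which keeps $g_2$ from overtaking $g_1$.

\subsection*{Excursions}

The edges leaving $\varepsilon$ are labeled $\gamma$, $\iota$ or $s_W$, and the edges entering $\varepsilon$ are labeled $\gamma$ or $f_Z$. So a closed walk at $\varepsilon$ is a concatenation of loops $\varepsilon\xrightarrow{\gamma}\varepsilon$ and \emph{excursions}, that is, closed walks that visit $\varepsilon$ only at their ends and are not loops. By the \emph{vertices} of an excursion we mean its nonempty vertices, and by its \emph{interior edges} the edges between them. The first vertex is some $W\in\mathcal W$ or $\#\$$, the last vertex is some $Z\in\mathcal Z$, and the interior edges are labeled $\gamma$, $c_\pi$ or $\iota$. An excursion \emph{uses} the rule $\pi$ if it has a $c_\pi$-edge.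

\begin{lemma}\label{lem:short}
If an excursion of $\mathcal G$ uses no shrinking rule, or uses no growing rule, then all its vertices have length at most $N$.
\end{lemma}

\begin{proof}
If no shrinking rule is used, no interior edge decreases the length, so all lengths are at most $|Z|\le N$. Suppose that no growing rule is used. Markers are never removed, the first vertex has at least one, the last has at most four, and each $\iota$-edge adds two. So there is at most one interior $\iota$-edge, and all lengths are at most the length of the first vertex plus $2$. This is at most $N$ because $W\#\$\in\mathcal Z$ for $W\in\mathcal W$ and $\#\$\#\$\in\mathcal Z$.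
\end{proof}

\section{Rigidity}\label{sec:rigid}

Lemma~\ref{lem:graph} describes one pair, whereas to show $L\notin F_E$ we must exclude all pairs. A language cannot determine its pair completely: interchanging $h_1$ and $h_2$, or composing both with an injective homomorphism, does not change the equality set. What finitely many words can force is that the pair agrees with the intended one up to the interchange and up to a homomorphism $\varphi$ on $\Gamma^*$, as far as rule letters and the offsets at sources and sinks are concerned. In the test words below, a word over $\Gamma$ is read as a word over $\Sigma\supseteq\Gamma$.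

\begin{proposition}\label{prop:rigid}
Let a system be given, with $\Sigma$ as in Section~\ref{sec:queue}, and let $\Sigma_1\supseteq\Sigma$. Let $h_1,h_2$ be homomorphisms from $\Sigma_1^*$ to a free monoid $\Delta_1^*$ such that $E=E(h_1,h_2)$ contains all the words
\begin{itemize}
\item[(T1)] $\gamma$, for $\gamma\in\Gamma$;
\item[(T2)] $\iota f_{\#\$}$, $\ \iota\,\#\$\,f_{\#\$}$; $\quad\iota\iota f_{\#\$\#\$}$, $\ \iota\iota\,\#\$\,f_{\#\$\#\$}$; $\quad\iota\#\iota f_{\$\#\#\$}$, $\ \iota\#\iota\,\$\#\#\$\,f_{\$\#\#\$}$;
\item[(T3)] $s_Wf_W$, $\ s_WWf_W$; $\quad s_W\iota f_{W\#\$}$, $\ s_W\iota\,W\#\$\,f_{W\#\$}$, for $W\in\mathcal W$;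
\item[(T4)] $s_{v\#}c_\pi f_{\#u}$, $\ s_{v\#\#}c_\pi f_{\#\#u}$, $\ s_{v\$\#}c_\pi f_{\$\#u}$, for $\pi=(v\to u)\in\mathcal R$;
\end{itemize}
and none of the words
\begin{itemize}
\item[(T5)] $\iota$, $\quad\iota\,\$\#\,f_{\#\$}$, $\quad s_W\iota\,\#\$W\,f_{W\#\$}$ for $W\in\mathcal W$.
\end{itemize}
Let $\varphi\colon\Gamma^*\to\Delta_1^*$ be the common restriction of $h_1$ and $h_2$, which exists by (T1). Then, after possibly interchanging $h_1$ and $h_2$,
\begin{align*}
o(s_W)=\varphi(W)=h_2(f_W)h_1(f_W)^{-1}&\qquad(W\in\mathcal W),\\
h_1(c_\pi)=\varphi(u),\quad h_2(c_\pi)=\varphi(v)&\qquad(\pi=(v\to u)\in\mathcal R).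
\end{align*}
\end{proposition}

The goal is the statement on rule letters. To test a rule letter we need known offsets before and after it, hence the statement on sources and sinks. A source, in turn, is measured against the letter $\iota$, and $\iota$ has to be measured against itself. The proof goes through these levels in reverse order.

\begin{proof}
Put $P=\varphi(\#)$, $R=\varphi(\$)$ and $X=PR$.

\emph{Step 1: the insertion letter.} Let $\tau=o(\iota)$. Since $\iota f_{\#\$}\in E$, rule (O3) applied to $\iota\#\$f_{\#\$}\in E$ and $\iota\$\#f_{\#\$}\notin E$ shows that $\tau$ commutes with $PR$ and not with $RP$. Hence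
\begin{equation}\label{eq:PR}
PR\ne RP,
\end{equation}
and in particular $X$ is nonempty. By the second pair of words in (T2), $o(\iota\iota)$ commutes with $X$, and $\iota\notin E$. Lemma~\ref{lem:letter} gives $C(X)=\langle r\rangle$, $X=r^m$ with $m\ge1$, and
\[
\tau=r^\nu,\qquad h_2(\iota)=r^j,\qquad h_1(\iota)=r^{j+\nu},\qquad\nu\ne0 .
\]
As long as only powers of $r$ are involved, the exponents $j$ and $\nu$ cannot be detected by commutation. We therefore rotate between two letters $\iota$, so that a conjugate of $r$ enters. Let $r'=P^{-1}rP$. Then $RP=P^{-1}XP=r'^m$ and $o(\iota\#)=P^{-1}\tau P=r'^\nu$, so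
\[
o(\iota\#\iota)=r^{-j}r'^\nu r^{j+\nu}.
\]
By the third pair of words in (T2), this element commutes with $\varphi(\$\#\#\$)=RP\cdot PR=r'^mr^m$.

The elements $r$ and $r'$ do not commute. Otherwise $RP\cdot PR=PR\cdot RP$ as words, and comparing prefixes of length $|PR|$ contradicts \eqref{eq:PR}. By (F2), $r$ and $r'$ freely generate a free group, and Lemma~\ref{lem:nopower} applied in this group gives
\[
r^{-j}r'^\nu r^{j+\nu}=(r'^mr^m)^t\qquad\text{for some }t\in\mathbb Z .
\]
The reduced word of the left side has exactly one $r'$-syllable, since $\nu\ne0$; that of the right side has $|t|$. So $t=\pm1$. If $t=1$, then $j=0$ and $\nu=m$, so $h_1(\iota)=X$ and $h_2(\iota)=\varepsilon$. If $t=-1$, the right side is $r^{-m}r'^{-m}$, so $j=m$ and $\nu=-m$, that is, $h_1(\iota)=\varepsilon$ and $h_2(\iota)=X$. The hypotheses and $\varphi$ are unchanged when $h_1$ and $h_2$ are interchanged, so we may assume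
\[
h_1(\iota)=X,\qquad h_2(\iota)=\varepsilon .
\]
This is the only use of the interchange.

\emph{Step 2: sources and sinks.} Let $W\in\mathcal W$ and $\tau_W=o(s_W)$. By the first pair of words in (T3), $\tau_W$ commutes with $\varphi(W)$. This alone does not determine $\tau_W$: a source that creates the queue $WW$, with a sink that removes $WW$, passes these two tests. Appending $\#\$$ removes the ambiguity. By Step 1, $o(s_W\iota)=\tau_WX$. By the second pair in (T3) and the last word in (T5), $\tau_WX$ commutes with $\varphi(W)X$ and not with $X\varphi(W)$. So $\varphi(W)$ and $X$ do not commute, and $\varphi(W)\ne1$. Let $C(\varphi(W))=\langle\omega\rangle$ with $\varphi(W)=\omega^{m}$, $m\ge1$, and $\tau_W=\omega^n$. Then $\omega$ and $X$ do not commute, so by (F2) they freely generate a free group, in which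
\[
\omega^nX\omega^mX=\omega^mX\omega^nX .
\]
If $n=0$, this reads $X\omega^mX=\omega^mX^2$, an equation between reduced words with different first letters, which is impossible. If $n\ne0$, both sides are reduced as written, and the first syllables give $n=m$. Thus $o(s_W)=\varphi(W)$, and $s_Wf_W\in E$ gives $h_2(f_W)h_1(f_W)^{-1}=\varphi(W)$ by (O2).

\emph{Step 3: rule letters.} Let $\pi=(v\to u)$, $x=h_1(c_\pi)$, $y=h_2(c_\pi)$, and let $\alpha=\varphi(v)^{-1}y$ measure the deviation of $y$ from the intended value. By Step 2 and (O1), $o(s_{v\#}c_\pi)=y^{-1}\varphi(v)Px=\alpha^{-1}Px$, and by (O2) and Step 2 the first word of (T4) says that this equals $\varphi(\#u)$. The three words of (T4) thus give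
\[
\alpha^{-1}Px=P\varphi(u),\qquad\alpha^{-1}PPx=PP\varphi(u),\qquad\alpha^{-1}RPx=RP\varphi(u).
\]
Substitute $Px=\alpha P\varphi(u)$ into the second and third equations and cancel $P\varphi(u)$ on the right. This yields $\alpha^{-1}P\alpha=P$ and $\alpha^{-1}R\alpha=R$. If $\alpha\ne1$, then $P$ and $R$ lie in the cyclic group $C(\alpha)$ and commute, contrary to \eqref{eq:PR}. So $\alpha=1$, $y=\varphi(v)$, and the first equation gives $x=\varphi(u)$.
\end{proof}

\begin{remark}\label{rem:tests}
The negative tests cannot be dropped, since any pair with $h_1=h_2$ passes (T1)--(T4). Step 3 shows why there are two markers: if in the intended pair we change the images of $c_\pi$ to $(\#u,v\#)$, then $c_\pi$ still leads from $v\#$ to $\#u$ and from $v\#\#$ to $\#\#u$, and only the test that starts at $v\$\#$ fails. Finally, $\varphi$ is not claimed to be injective. This will not matter, because we use the proposition only to produce words that lie in $E(h_1,h_2)$.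
\end{remark}

\begin{corollary}\label{cor:sim}
Let $h_1,h_2,\varphi$ satisfy the conclusion of Proposition~\ref{prop:rigid}, and let $\mathcal C=\{c_\pi:\pi\in\mathcal R\}$.
\begin{itemize}
\item[(a)] If $o(t)=\varphi(Q)$ and $\mathcal G$ has a walk from $Q$ to $Q'$ with label $t'\in(\Gamma\cup\mathcal C)^*$, then $o(tt')=\varphi(Q')$.
\item[(b)] If $y,y'\in\Gamma_0^*$ and $y\to^*y'$ in $k$ steps, then $\mathcal G$ has a walk from $\#y$ to $\#y'$ whose label lies in $(\Gamma\cup\mathcal C)^*$ and contains $k$ letters of $\mathcal C$.
\item[(c)] If $W\in\mathcal W$ and $o(t)=\varphi(W)$, then $tf_W\in E(h_1,h_2)$.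
\end{itemize}
\end{corollary}

\begin{proof}
(a) It suffices to treat one edge, using (O1): $\varphi(\gamma)^{-1}\varphi(\gamma Q'')\varphi(\gamma)=\varphi(Q''\gamma)$, $\varphi(v)^{-1}\varphi(vQ'')\varphi(u)=\varphi(Q''u)$, and $\varphi(\gamma)^{-1}\varphi(\gamma)=1$ for a loop at $\varepsilon$.
(b) For one step $avb\to aub$ by the rule $\pi$: from $\#avb$, reading $\#a$ leads to $vb\#a$, then $c_\pi$ leads to $b\#au$, then reading $b$ leads to $\#aub$.
(c) This is (O2).
\end{proof}

\section{Bracketed systems and their regular part}\label{sec:bracket}

We want a regular language inside $E(g_1,g_2)$ that contains the positive tests and omits every record of a derivation $w_0\to^*w_1$. Bounding the length of the queue makes the language regular, but it would let short derivations through. We therefore mark the main computation by a letter ${[}$ that occurs in $w_0$ and $w_1$ and in no rule, and forbid rule letters in its presence. The following conditions describe systems whose words look like configurations of a machine.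

\begin{definition}\label{def:bracketed}
A system is \emph{bracketed} if $\Gamma_0$ contains two \emph{brackets} ${[}$ and ${]}$ and a set of \emph{state letters}, different from the brackets, among them two \emph{halting letters} $\mathsf h,\mathsf h'$, such that the following hold.
\begin{itemize}
\item[(B1)] Each side of each rule contains exactly one state letter and no ${[}$. In each rule, either neither side contains ${]}$, or both sides contain ${]}$ exactly once, as last letter; in the second case we speak of a \emph{boundary rule}.
\item[(B2)] $w_1=[\mathsf h']$, and $w_0=[\alpha\mathsf g\beta]$, where $\mathsf g$ is a state letter other than $\mathsf h,\mathsf h'$ and $\alpha,\beta$ contain neither brackets nor state letters.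
\item[(B3)] Boundary rules contain no halting letter. If the left side of a rule contains a halting letter, so does the right side. The left side of every shrinking rule contains a halting letter. The one-letter word $\mathsf h'$ is not a left side.
\end{itemize}
\end{definition}

Fix a bracketed system. Let $\mathcal G_0$ be obtained from $\mathcal G$ by deleting all vertices of length greater than $N$ and all $c_\pi$-edges that start at a vertex containing ${[}$. This is a finite deterministic graph, computable from the system. Let $L_0$ be the set of labels of closed walks at $\varepsilon$ in $\mathcal G_0$. It is recognized by $\mathcal G_0$, viewed as an automaton with initial and accepting state $\varepsilon$, and $L_0\subseteq E(g_1,g_2)$ by Lemma~\ref{lem:graph}.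

\begin{lemma}\label{lem:tests}
\begin{itemize}
\item[(a)] $L_0$ contains the words (T1)--(T4).
\item[(b)] $E(g_1,g_2)$ contains none of the words (T5).
\item[(c)] A walk in $\mathcal G_0$ from $\#w_0$ with label in $\Gamma^*$ ends at a nonempty vertex at which $\mathcal G_0$ has no $c_\pi$-edge.
\end{itemize}
\end{lemma}

\begin{proof}
A nonempty vertex $Q$ has exactly one $\Gamma$-edge, labeled by its first letter. So from $Q$ exactly one word of $\Gamma^*$ of length $|Q|$ can be read, namely $Q$, and it leads back to $Q$ through rotations of $Q$.

(a) The words (T1) are loops. The words $\iota$, $\iota\iota$, $\iota\#\iota$, $s_W$, $s_W\iota$ lead from $\varepsilon$ to $\#\$$, $\#\$\#\$$, $\$\#\#\$$, $W$, $W\#\$$. Each of these lies in $\mathcal Z$, and the word over $\Gamma$ that follows in (T2) and (T3) leads back to the same vertex; for $\#\$\#\$$ half a turn suffices. All vertices met have length at most $N$. In (T4) the $c_\pi$-edges lead from $v\#$, $v\#\#$, $v\$\#$ to $\#u$, $\#\#u$, $\$\#u$, and they start at vertices without ${[}$ by (B1).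

(b) Use Lemma~\ref{lem:graph}. The word $\iota$ leads to $\#\$\ne\varepsilon$. At $\#\$$ there is no $\$$-edge. At $W\#\$$ the word $\#\$W$ can be read only if $\#\$W=W\#\$$, which is impossible because no $W\in\mathcal W$ ends with $\$$.

(c) The endpoint is a rotation of $\#w_0$, so it contains ${[}$.
\end{proof}

\begin{proposition}\label{prop:obstruction}
If $w_0\to^*w_1$, then $L_0\notin F_E$.
\end{proposition}

\begin{proof}
Suppose $L_0=E(h_1,h_2)$. By Lemma~\ref{lem:tests}(a),(b), Proposition~\ref{prop:rigid} applies, and we interchange $h_1,h_2$ if necessary. By Corollary~\ref{cor:sim}(b) there is a walk in $\mathcal G$ from $\#w_0$ to $\#w_1$ with a label $t'\in(\Gamma\cup\mathcal C)^*$, and $t'$ contains a rule letter because $w_0\ne w_1$ by (B2). Since $o(s_{\#w_0})=\varphi(\#w_0)$, parts (a) and (c) of the corollary give $z=s_{\#w_0}t'f_{\#w_1}\in E(h_1,h_2)$. But by Lemma~\ref{lem:tests}(c) the first rule letter of $t'$ cannot be read in $\mathcal G_0$, so $z\notin L_0$.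
\end{proof}

For the converse direction we must show that every excursion of $\mathcal G$ stays in $\mathcal G_0$. The danger is that the test sources and sinks, the rotations and the insertions combine into unintended long excursions. The next three lemmas collect what both main proofs need to exclude this. A \emph{cyclic derivation} is a sequence $V_0,\dots,V_k$ of nonempty words over $\Gamma$ in which each step is a \emph{rotation} $\gamma Q\mapsto Q\gamma$, a \emph{rule step} $vQ\mapsto Qu$, or an \emph{insertion} $Q\mapsto QY$, where $Y$ is a nonempty word without brackets and state letters. The vertices of an excursion of $\mathcal G$ form a cyclic derivation in which all insertions have $Y=\#\$$.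

\begin{lemma}\label{lem:invariants}
\begin{itemize}
\item[(a)] In a cyclic derivation the numbers of letters ${[}$, of letters ${]}$ and of state letters are constant, and if $V_i$ contains a halting letter, so do all later words.
\item[(b)] Every element of $\mathcal Z$ contains at most one state letter. The elements of $\mathcal W$ containing ${[}$ are $\#w_0,\#w_1$, and those of $\mathcal Z$ are $\#w_0,\#w_0\#\$,\#w_1,\#w_1\#\$$. The elements of $\mathcal Z$ containing both ${]}$ and a halting letter are $\#w_1,\#w_1\#\$$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Rotations and insertions change none of these numbers and remove no letter, and rule steps preserve the numbers by (B1). A rule step removes a halting letter only if $v$ contains it, and then $u$ contains one by (B3).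
(b) An element of $\mathcal Z$ consists of markers and at most one further factor, which is a side of a rule, $w_0$ or $w_1$. Each of these has one state letter. Only $w_0$ and $w_1$ contain ${[}$. The letter ${]}$ occurs only in $w_0$, $w_1$ and the sides of boundary rules, and of these only $w_1$ contains a halting letter.
\end{proof}

\begin{lemma}\label{lem:excursions}
\begin{itemize}
\item[(a)] An excursion of $\mathcal G$ with first vertex $\#w_1$ uses no rule.
\item[(b)] If an excursion of $\mathcal G$ uses a shrinking rule and its vertices do not contain ${[}$, then its last vertex contains a halting letter and it uses no boundary rule.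
\end{itemize}
\end{lemma}

\begin{proof}
(a) Before the first rule step the only letters present are markers, the two brackets and one $\mathsf h'$. The left side $v$ of the first rule used would contain $\mathsf h'$, no marker, no ${[}$, and no ${]}$ since boundary rules contain no halting letter. So $v=\mathsf h'$, which (B3) excludes.
(b) By (B3) and Lemma~\ref{lem:invariants}(a), the last vertex $Z$ contains a halting letter. It does not contain ${[}$, so by Lemma~\ref{lem:invariants}(b) it does not contain ${]}$. Hence no vertex contains ${]}$.
\end{proof}

Let $V$ contain exactly one ${[}$ and one ${]}$. The rotation of $V$ that begins with ${[}$ has the form $yY'$, where $y$ ends with ${]}$. We call $y=\mathrm{arc}(V)$ the \emph{arc} and $Y'$ the \emph{rest} of $V$. The arc recovers a linear word from the cyclic one.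

\begin{lemma}\label{lem:arc}
Let $V_0,\dots,V_k$ be a cyclic derivation with $V_0=\#w_0$. Then a rotation changes neither arc nor rest; a rule step rewrites the arc by the same rule and leaves the rest unchanged; and an insertion inserts $Y$ either into the arc, strictly between the brackets, or into the rest, leaving the other part unchanged. If moreover $V_k\in\{\#w_1,\#w_1\#\$\}$, then no word containing a marker is inserted into the arc, and no word containing a letter of $\Gamma_0$ is inserted into the rest.
\end{lemma}

\begin{proof}
By (B2) and Lemma~\ref{lem:invariants}(a), each $V_i$ has exactly one ${[}$, one ${]}$ and one state letter. We show by induction that the state letter lies in the arc, together with the first assertion. Arc and rest depend only on the cyclic word, which settles rotations. An insertion places $Y$ between two cyclically adjacent letters, and this position is either strictly between ${[}$ and ${]}$ or not. A rule step replaces the cyclic word $vQ$ by $uQ$. Write $v=v'qv''$ with $q$ the state letter, which lies in the arc. Since $v'$ contains no ${[}$, it lies in the arc after ${[}$; since $v''$ contains ${]}$ at most as its last letter, it lies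 in the arc as well. As $u$ ends with ${]}$ exactly when $v$ does, the new arc is the old one with $v$ replaced by $u$, and it contains the new state letter.

A marker in the arc stays there, since no left side contains a marker, but $\mathrm{arc}(V_k)=w_1$ has none. The rest never loses a letter, and the rest of $V_k$ consists of markers.
\end{proof}

\section{Turing machines and the proof of Theorem~\ref{thm:undec}}\label{sec:tm}

Let $M$ be a deterministic Turing machine with state set $\mathcal Q$, distinct states $q_0$ and $\mathsf h$, tape alphabet $\Theta$ containing the blank $\sqcup$, and transition function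
\[
\delta\colon(\mathcal Q\setminus\{\mathsf h\})\times\Theta\to\mathcal Q\times\Theta\times\{-1,+1\},
\]
where $-1$ is a move to the left and $+1$ a move to the right. The cells are numbered $0,1,2,\dots$. The machine \emph{halts} if it reaches $\mathsf h$; a left move from cell $0$ means that it gets stuck without halting. Let $\mathsf h',{[},{]}$ be new letters, and let $\mathcal Q$ and $\Theta$ be disjoint. The \emph{$M$-rules} are, for $x,y\in\Theta$ and $q\in\mathcal Q\setminus\{\mathsf h\}$:
\begin{itemize}
\item[(M1)] $qx\to x'q'$ if $\delta(q,x)=(q',x',+1)$;
\item[(M2)] $yqx\to q'yx'$ if $\delta(q,x)=(q',x',-1)$;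
\item[(M3)] $q{]}\to q{\sqcup}{]}$;
\item[(M4)] $\mathsf h\to\mathsf h'$, $\quad\mathsf h'x\to\mathsf h$, $\quad x\mathsf h\to\mathsf h$.
\end{itemize}
Rules (M1)--(M3) simulate $M$, and rules (M4) erase the tape after halting, so that all halting computations end in one word. The natural erasing rule $\mathsf hx\to\mathsf h$ has comparable sides; the letter $\mathsf h'$ splits it into two admissible rules. In (M3) the second letters of the two sides differ, and in all other rules the first letters differ, so the sides are incomparable.

\begin{lemma}\label{lem:tm}
Let $q\in\mathcal Q\setminus\{\mathsf h\}$ and $\alpha,\beta\in\Theta^*$. Then $[\alpha q\beta]\to^*[\mathsf h']$ by the $M$-rules if and only if $M$ halts when started in state $q$ with tape $\alpha\beta{\sqcup}{\sqcup}\cdots$ and head on cell $|\alpha|$.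
\end{lemma}

\begin{proof}
Every word derived from $[\alpha q\beta]$ has the form $[\alpha'q'\beta']$ with $\alpha',\beta'\in\Theta^*$ and $q'\in\mathcal Q\cup\{\mathsf h'\}$. If $q'\in\mathcal Q$, it represents the configuration with state $q'$, tape $\alpha'\beta'{\sqcup}{\sqcup}\cdots$ and head on cell $|\alpha'|$. Let $q'\notin\{\mathsf h,\mathsf h'\}$. Every left side contains one letter of $\mathcal Q\cup\{\mathsf h'\}$, which must match $q'$, so at most one rewriting step is possible:
\begin{itemize}
\item if $\beta'=\varepsilon$, only (M3) applies; it does not change the configuration and makes $\beta'$ nonempty;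
\item if $\beta'$ begins with $x$ and $\delta(q',x)$ is a right move, only (M1) applies, and it performs the move;
\item if $\beta'$ begins with $x$ and $\delta(q',x)$ is a left move, then only (M2) applies when $\alpha'\ne\varepsilon$, and it performs the move; when $\alpha'=\varepsilon$ no rule applies, and $M$ is stuck.
\end{itemize}
So until a halting letter appears, the derivation follows the computation of $M$. If $[\alpha q\beta]\to^*[\mathsf h']$, the first word containing $\mathsf h$ or $\mathsf h'$ arises by (M1) or (M2) with new state $\mathsf h$, so $M$ halts. Conversely, if $M$ halts, the derivation reaches a word $[\alpha'\mathsf h\beta']$. Delete $\alpha'$ by $x\mathsf h\to\mathsf h$, delete $\beta'$ by alternating $\mathsf h\to\mathsf h'$ and $\mathsf h'x\to\mathsf h$, and finish with $[\mathsf h]\to[\mathsf h']$.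
\end{proof}

Fix $M$, with an input alphabet contained in $\Theta$, such that the set $K$ of input words $w$ for which $M$ halts when started in $q_0$ on cell $0$ with tape $w{\sqcup}{\sqcup}\cdots$ is undecidable. Such machines exist, and $K$ is r.e.

One more point needs care. Since $\#w_0\in\mathcal Z$, a computation that returned to its initial word would close an excursion that uses rule letters in the presence of ${[}$, even though $M$ does not halt. We prevent this by a start letter that never comes back. For an input word $w$ consider the system with
\[
\Gamma_0=\mathcal Q\cup\{\mathsf h',\mathsf g\}\cup\Theta\cup\{{[},{]}\},\qquad w_0=[\mathsf gw],\qquad w_1=[\mathsf h'],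
\]
where $\mathsf g$ is new, whose rules are the $M$-rules and
\begin{itemize}
\item[(G0)] $\mathsf g\to q_0$.
\end{itemize}
With state letters $\mathcal Q\cup\{\mathsf h',\mathsf g\}$ this system is bracketed. Indeed, (B1) and (B2) are read off the lists; the boundary rules are the rules (M3), in which $q\ne\mathsf h$; the left sides containing a halting letter are those of (M4); and the shrinking rules are $\mathsf h'x\to\mathsf h$ and $x\mathsf h\to\mathsf h$. Two further properties will be used: the growing rules are exactly the boundary rules (M3), and $\mathsf g$ occurs in no right side. The only rule applicable to $w_0$ is (G0), and afterwards only $M$-rules apply, so Lemma~\ref{lem:tm} gives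
\begin{equation}\label{eq:K}
w_0\to^*w_1\iff w\in K .
\end{equation}
Let $L_w$ be the language $L_0$ of this system. In $\Sigma$ only the names of the three letters $s_{\#w_0}$, $f_{\#w_0}$, $f_{\#w_0\#\$}$ depend on $w$, and $\#w_0$, $\#w_0\#\$$ differ from all other elements of $\mathcal Z$. We give these letters fixed names, so that $\Sigma$ is independent of $w$.

\begin{lemma}\label{lem:nonhalting}
If $w\notin K$, then $E(g_1,g_2)=L_w$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:graph} it suffices to show that every excursion of $\mathcal G$ lies in $\mathcal G_0$. By Lemma~\ref{lem:invariants}(a), either no vertex of the excursion contains ${[}$ or all do.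

Suppose that none does. Then only the lengths matter. If a shrinking rule is used, no boundary rule is used by Lemma~\ref{lem:excursions}(b), hence no growing rule. So the hypothesis of Lemma~\ref{lem:short} holds in any case, and all lengths are at most $N$.

Suppose that all vertices contain ${[}$. We show that no rule is used; then no deleted edge occurs and all lengths are at most $N$ by Lemma~\ref{lem:short}. By Lemma~\ref{lem:invariants}(b) the first vertex is $\#w_0$ or $\#w_1$, and Lemma~\ref{lem:excursions}(a) settles the second case. Let the first vertex be $\#w_0$ and suppose that a rule is used. The first rule used has the unique state letter $\mathsf g$ in its left side, so it is (G0), and $\mathsf g$ never reappears. Hence the last vertex is not $\#w_0$ or $\#w_0\#\$$, so it is $\#w_1$ or $\#w_1\#\$$. By Lemma~\ref{lem:arc} the $\iota$-edges insert into the rest, so the arc changes only by rewriting steps, from $w_0$ to $w_1$. By \eqref{eq:K}, $w\in K$, a contradiction.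
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
The automaton $\mathcal G_0$ for $L_w$ is computable from $w$, over the fixed alphabet $\Sigma$. If $w\notin K$, then $L_w\in F_E$ by Lemma~\ref{lem:nonhalting}. If $w\in K$, then $L_w\notin F_E$ by \eqref{eq:K} and Proposition~\ref{prop:obstruction}.
\end{proof}

\section{$\Sigma^0_2$-completeness}\label{sec:sigma2}

\subsection*{The upper bound}

If $\Delta=\{\delta_1,\dots,\delta_k\}$, the homomorphism $\delta_i\mapsto0^i1$ from $\Delta^*$ to $\{0,1\}^*$ is injective, since an image is decoded by cutting after each $1$. Composing $h_1$ and $h_2$ with it does not change the equality set. Hence for $L\subseteq\Sigma^*$,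
\[
L\in F_E\iff\exists\,h_1,h_2\colon\Sigma^*\to\{0,1\}^*\ \ \forall z\in\Sigma^*\ \ \bigl(z\in L\leftrightarrow h_1(z)=h_2(z)\bigr).
\]
A pair $(h_1,h_2)$ is a list of $2|\Sigma|$ binary words, and the condition in parentheses is decidable when $L$ is given by an automaton. So the problem is $\Sigma^0_2$, for variable and for fixed alphabet.

\subsection*{A letter that chooses a number}

Identify the words $w\in\{0,1\}^*$ with the indices of the partial computable functions $\psi_w$ on $\mathbb N$. The set $\mathrm{FIN}$ of all $w$ for which $\psi_w$ has finite domain is $\Sigma^0_2$-complete \cite[Ch.~IV]{Soare}. For $n\ge1$ let $\mathrm{Def}(w,n)$ be the r.e.\ predicate ``$\psi_w(n')$ is defined for some $n'\ge n$''. It is monotone, in that $\mathrm{Def}(w,n)$ implies $\mathrm{Def}(w,n'')$ for $1\le n''\le n$, and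
\[
w\in\mathrm{FIN}\iff\exists n\ge1\ \ \neg\,\mathrm{Def}(w,n).
\]
We construct, over a fixed alphabet, automata for languages $L_w$ with $L_w\in F_E\iff w\in\mathrm{FIN}$.

In Section~\ref{sec:tm} the tests left essentially one candidate pair, so the quantifier $\exists h_1,h_2$ was not exploited. Now the pair itself must choose $n$. We add a letter $d$ to $\Gamma_0$ and a letter $e$ to $\Sigma$ whose intended effect is to append $d^n$ to the queue, and we test $e$ only by the words required for Lemma~\ref{lem:letter}, which do not depend on $n$. The price is weaker rigidity. The lemma yields $h_2(e)=r^j$ and $h_1(e)=r^{j+\nu}$, where $r$ is a root of $\varphi(d)$, and the tests exclude neither $j>0$ nor $\nu<0$: such an $e$ removes letters $d$ from the front of the queue before it appends any, and it may remove more than it appends. The interchange of $h_1$ and $h_2$ is already spent on $\iota$. So the computation must be able to supply any number $a$ of letters $d$, must remember $a$, must count the number $b$ of letters $d$ present after $e$ has acted, and must halt whenever $b<a$, so as to disqualify pairs with $\nu<0$. It must not halt when $b=a$, the case in which $e$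 is not used.

Fix a Turing machine $M$ as in Section~\ref{sec:tm}, with $\Theta\supseteq\{{\vdash},0,1,\mathtt A,\mathtt B,\sqcup\}$, which, started in $q_0$ on the blank cell immediately to the right of ${\vdash}w\mathtt A^a\mathtt B^b$ ($w\in\{0,1\}^*$, $a,b\ge0$), halts if and only if
\begin{equation}\label{eq:halt}
b<a\qquad\text{or}\qquad\bigl(b>a\ \text{ and }\ \mathrm{Def}(w,b-a)\bigr).
\end{equation}
Such a machine exists. Condition \eqref{eq:halt} is r.e., so some machine $M'$, started on cell $0$ with tape ${\vdash}w\mathtt A^a\mathtt B^b{\sqcup}{\sqcup}\cdots$ and never overwriting or passing ${\vdash}$, halts if and only if \eqref{eq:halt} holds. In a new state $q_0$ the machine $M$ moves left without changing the tape until it reads ${\vdash}$, and from there it acts as $M'$.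

For $w\in\{0,1\}^*$ consider the system with
\[
\Gamma_0=\mathcal Q\cup\{\mathsf h',\mathsf g,\mathsf s\}\cup\Theta\cup\{d,{[},{]}\},\qquad w_0=[{\vdash}w\mathsf g],\qquad w_1=[\mathsf h'],
\]
where $\mathsf g,\mathsf s,d$ are new, whose rules are the $M$-rules and
\[
\text{(G1) }\ \mathsf g\to\mathtt A\mathsf gd,\qquad\text{(G2) }\ \mathsf g\to\mathsf s,\qquad\text{(G3) }\ \mathsf sd\to\mathtt B\mathsf s,\qquad\text{(G4) }\ \mathsf s{]}\to q_0{\sqcup}{]}.
\]
Rule (G1) produces a letter $d$ and records it by $\mathtt A$, rule (G3) consumes a letter $d$ and records it by $\mathtt B$, and (G4) starts $M$ once $\mathsf s$ has reached the bracket. In (G1)--(G4) the two sides begin with different letters. With state letters $\mathcal Q\cup\{\mathsf h',\mathsf g,\mathsf s\}$ the system is bracketed: the new rules satisfy (B1), none of them is shrinking or contains a halting letter (recall $q_0\ne\mathsf h$), and the boundary rules are (M3) and (G4). Inspection of the rules gives the following properties.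
\begin{itemize}
\item[(P1)] No left side begins with $d$.
\item[(P2)] The growing rules are (M3), (G1), (G4).
\item[(P3)] Only rules (M4) decrease the number of letters from $\Theta$; each use of (G1) or (G3) increases it by one.
\item[(P4)] The letter $d$ occurs only in (G1), which creates one, and in (G3), which removes one.
\item[(P5)] Under rule steps a unique state letter passes through the stages
\[
\{\mathsf g\}\ \longrightarrow\ \{\mathsf s\}\ \longrightarrow\ \mathcal Q\setminus\{\mathsf h\}\ \longrightarrow\ \{\mathsf h,\mathsf h'\}
\]
one at a time and never backwards. The first stage is left only by (G2) and the second only by (G4).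
\end{itemize}

Form $\Sigma,\mathcal W,\mathcal Z,N,g_1,g_2,\mathcal G,\mathcal G_0$ for this system, again with fixed names for the three letters that depend on $w_0$, and let $\Sigma_1=\Sigma\cup\{e,f',f''\}$. For each $n\ge1$ extend the intended pair to a pair $(g_1^{(n)},g_2^{(n)})$ on $\Sigma_1^*$ by
\[
e\mapsto(d^n,\varepsilon),\qquad f'\mapsto(\lambda,d^n\lambda),\qquad f''\mapsto(\lambda,d^{2n}\lambda).
\]
Let $\mathcal G^{(n)}$ be obtained from $\mathcal G$ by adding the vertices $d^i$ ($i\ge1$), the edges $d^i\xrightarrow{d}d^i$ and $d^i\xrightarrow{\iota}d^i\#\$$, the edges $Q\xrightarrow{e}Qd^n$ at every vertex $Q$, and the edges $d^n\xrightarrow{f'}\varepsilon$ and $d^{2n}\xrightarrow{f''}\varepsilon$.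

\begin{lemma}\label{lem:graphn}
$E(g_1^{(n)},g_2^{(n)})$ is the set of labels of closed walks at $\varepsilon$ in $\mathcal G^{(n)}$.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:principle}. For vertices of $\mathcal G$ and letters of $\Sigma$ the check is that of Lemma~\ref{lem:graph}. Let $Q=d^i$. Among the letters of $\Gamma$ only $d$ is readable, with new queue $d^i$. The words $Qu$ and $v$ are incomparable by (P1). The letter $\iota$ gives $Q\#\$$. No $s_W$ is readable since $Q\ne\varepsilon$, and no $f_Z$ since $Z$ contains a marker. As for the new letters, at any vertex $Q$ the letter $e$ gives the vertex $Qd^n$, while $Q\lambda$ is comparable with $d^n\lambda$ or $d^{2n}\lambda$ exactly when $Q=d^n$ or $Q=d^{2n}$.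
\end{proof}

Let $\mathcal H$ be the graph $\mathcal G_0$ with two new vertices $p_1,p_2$ and the edges
\[
\varepsilon\xrightarrow{e}p_1,\quad p_1\xrightarrow{d}p_1,\quad p_1\xrightarrow{e}p_2,\quad p_2\xrightarrow{d}p_2,\quad p_1\xrightarrow{f'}\varepsilon,\quad p_2\xrightarrow{f''}\varepsilon ,
\]
and let $L_w$ be the set of labels of closed walks at $\varepsilon$ in $\mathcal H$. The graph $\mathcal H$ is finite, deterministic, computable from $w$, and independent of $n$. Sending $p_i$ to $d^{in}$ maps walks of $\mathcal H$ to walks of $\mathcal G^{(n)}$ with the same label, so
\begin{equation}\label{eq:incl}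
L_w\subseteq E(g_1^{(n)},g_2^{(n)})\qquad\text{for every }n\ge1 .
\end{equation}

\subsection*{Finite domain gives an equality set}

\begin{lemma}\label{lem:fin}
If $w\in\mathrm{FIN}$, then $L_w\in F_E$.
\end{lemma}

\begin{proof}
By monotonicity there is $n\ge2N+1$ with $\neg\,\mathrm{Def}(w,n)$. We show that $E(g_1^{(n)},g_2^{(n)})=L_w$. By \eqref{eq:incl} and Lemma~\ref{lem:graphn} it suffices to show that the label of every excursion of $\mathcal G^{(n)}$ is the label of a closed walk at $\varepsilon$ in $\mathcal H$. An excursion now starts with $s_W$, $\iota$ or $e$ and ends with $f_Z$, $f'$ or $f''$; its vertices form a cyclic derivation with insertions of $\#\$$ and $d^n$.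

\emph{Excursions ending with $f'$ or $f''$.} The last vertex has no marker and markers are never removed, so no vertex has a marker. Thus the excursion starts with $e$, its vertices lie in $d^+$, and its interior edges are labeled $d$ or $e$. After $i$ letters $e$ the vertex is $d^{in}$. So the label lies in $ed^*f'$ or in $ed^*ed^*f''$, and it labels a closed walk in $\mathcal H$.

\emph{Excursions ending with $f_Z$.} We show that these lie in $\mathcal G_0$. The new danger is that $e$ can be read at every vertex. The size of $n$ ensures that the inserted letters can be cleared only by a full run through all stages of (P5).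

\emph{Claim 1. If the label contains $e$, then the first vertex is $\#w_0$ and $Z\in\{\#w_1,\#w_1\#\$\}$.} The letter $e$ supplies $n\ge2N+1$ letters $d$, and $Z$ has at most $N$ of them, so by (P4) rule (G3) is used at least $N+1$ times. As $Z$ has at most $N$ letters from $\Theta$, (P3) shows that a rule (M4) is used. By Lemma~\ref{lem:invariants} there is exactly one state letter throughout, and in $Z$ it is a halting letter. It equals $\mathsf s$ when (G3) is used, so by (P5) rule (G4) is used, and ${]}$ is present throughout. By Lemma~\ref{lem:invariants}(b), $Z\in\{\#w_1,\#w_1\#\$\}$. Hence the first vertex contains ${[}$, so it is $\#w_0$ or $\#w_1$, and (P5) excludes $\#w_1$ because $\mathsf s$ cannot follow $\mathsf h'$.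

\emph{Claim 2. No excursion has first vertex $\#w_0$ and $Z\in\{\#w_1,\#w_1\#\$\}$.} Suppose one has. By Lemma~\ref{lem:arc} the $\iota$-edges insert into the rest, the $e$-edges insert $d^n$ into the arc, and the rule steps rewrite the arc. Let $a$, $b$, $k$ be the numbers of uses of (G1), (G3) and $e$. Neither $\#w_0$ nor $Z$ contains $d$, so (P4) gives $a+kn-b=0$. Let $\hat y$ denote the arc with all letters $d$ erased. The $e$-edges do not change $\hat y$. Rules (G1) and (G3) act on $\hat y$ as $\mathsf g\to\mathtt A\mathsf g$ and $\mathsf s\to\mathtt B\mathsf s$. The other rules contain no $d$, so an occurrence of their left side in the arc remains an occurrence in $\hat y$, and they act as themselves. The word $\hat y$ starts at $[{\vdash}w\mathsf g]$ and ends at $[\mathsf h']$. By (P5), all $a$ uses of (G1) come first and lead to $[{\vdash}w\mathtt A^a\mathsf g]$; then (G2) and all $b$ uses of (G3) lead to $[{\vdash}w\mathtt A^a\mathtt B^b\mathsf s]$; then (G4) gives $[{\vdash}w\mathtt A^a\mathtt B^bq_0{\sqcup}]$; and from there only $M$-rules apply. By Lemma~\ref{lem:tm}, $M$ halts, so \eqref{eq:halt} holds. Since $b-a=kn\ge0$, we get $k\ge1$ and $\mathrm{Def}(w,kn)$, hence $\mathrm{Def}(w,n)$ by monotonicity, contrary to the choice of $n$.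

By Claims 1 and 2 the label does not contain $e$. So the excursion starts with $s_W$ or $\iota$, all its vertices contain markers, and it is an excursion of $\mathcal G$.

Suppose first that its vertices contain ${[}$. We show that no rule is used; then it lies in $\mathcal G_0$ by Lemma~\ref{lem:short}. The first vertex is $\#w_0$ or $\#w_1$, and Lemma~\ref{lem:excursions}(a) settles the second case. If it is $\#w_0$, then $Z\in\{\#w_0,\#w_0\#\$\}$ by Lemma~\ref{lem:invariants}(b) and Claim 2. By (P5) the state letter is $\mathsf g$ throughout, so only (G1) could be used. Each use would add a letter from $\Theta$, and $Z$ has as many of them as $\#w_0$. So (G1) is not used.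

Suppose finally that the vertices do not contain ${[}$. Only the lengths matter, and by Lemma~\ref{lem:short} we may assume that a shrinking rule is used. By Lemma~\ref{lem:excursions}(b), the state letter of $Z$ is a halting letter, and (M3) and (G4) are not used. By (P5) a halting letter cannot be reached from $\mathsf g$ without (G4), so the state letter is never $\mathsf g$ and (G1) is not used. By (P2) no growing rule is used, and Lemma~\ref{lem:short} applies.
\end{proof}

\subsection*{An equality set gives finite domain}

\begin{lemma}\label{lem:inf}
If $L_w\in F_E$, then $w\in\mathrm{FIN}$.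
\end{lemma}

\begin{proof}
Let $L_w=E(h_1,h_2)$. The words (T1)--(T4) lie in $L_w$ by Lemma~\ref{lem:tests}(a). The words (T5) are words over $\Sigma$ outside $E(g_1,g_2)$ by Lemma~\ref{lem:tests}(b), so by \eqref{eq:incl} they are not in $L_w$. Proposition~\ref{prop:rigid} applies, and we interchange $h_1,h_2$ if necessary. Let $D=\varphi(d)$.

\emph{The word $D$ is nonempty.} Since $\varphi$ need not be injective, this needs an argument. Let $W=\#\mathtt A\mathsf gd$, which lies in $\mathcal W$ because of (G1). If $D=\varepsilon$, then $\varphi(\#\mathtt A\mathsf g)=\varphi(W)=o(s_W)$, so (O3) and $s_Wf_W\in L_w$ give $s_W\#\mathtt A\mathsf gf_W\in E(h_1,h_2)$. But in $\mathcal H$ the word $s_W\#\mathtt A\mathsf g$ leads to $d\#\mathtt A\mathsf g\ne W$, where $f_W$ cannot be read. This contradicts $E(h_1,h_2)=L_w$.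

\emph{The letter $e$.} The words $ef'$, $edf'$, $eef''$, $eedf''$ lie in $L_w$, so $o(e)$ and $o(ee)$ commute with $D$ by (O3), and $e\notin L_w$. Lemma~\ref{lem:letter} gives $D=r^m$ with $m\ge1$, $h_2(e)=r^j$, $h_1(e)=r^{j+\nu}$ with $\nu\ne0$, $j\ge0$, $j+\nu\ge0$. The images of $e$ need not be powers of $D$, but those of $e^m$ are:
\[
h_2(e^m)=D^j,\qquad h_1(e^m)=D^{j+\nu}.
\]
Thus $e^m$ acts like a rule letter for $d^j\to d^{j+\nu}$.

\emph{Feeding $\nu$ to the machine.} We build a word beginning with $s_{\#w_0}$, using Corollary~\ref{cor:sim}(a),(b). We have $o(s_{\#w_0})=\varphi(\#[{\vdash}w\mathsf g])$. Applying (G1) $j$ times leads to $\#[{\vdash}w\mathtt A^j\mathsf gd^j]$, and reading $\#[{\vdash}w\mathtt A^j\mathsf g$ brings the letters $d$ to the front. This gives a word $t$ with $o(t)=\varphi(d^j{]}\#[{\vdash}w\mathtt A^j\mathsf g)$, and by (O1)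
\[
o(te^m)=D^{-j}o(t)D^{j+\nu}=\varphi({]}\#[{\vdash}w\mathtt A^j\mathsf gd^{j+\nu}).
\]
Reading ${]}$ gives the offset $\varphi(\#[{\vdash}w\mathtt A^j\mathsf gd^{j+\nu}])$. Applying (G2), then (G3) $j+\nu$ times, then (G4), we reach the offset $\varphi(\#[{\vdash}w\mathtt A^j\mathtt B^{j+\nu}q_0{\sqcup}])$.

Suppose that \eqref{eq:halt} holds for $a=j$, $b=j+\nu$. Then $M$ halts, so by Lemma~\ref{lem:tm} we can continue to the offset $\varphi(\#[\mathsf h'])=\varphi(\#w_1)$, and Corollary~\ref{cor:sim}(c) yields a word $z=s_{\#w_0}t'f_{\#w_1}\in E(h_1,h_2)$ with $t'\in(\Gamma\cup\mathcal C\cup\{e\})^*$ and $t'\notin\Gamma^*$. Consider the first letter of $t'$ outside $\Gamma$. By Lemma~\ref{lem:tests}(c), a walk in $\mathcal H$ with label $z$ would read it at a nonempty vertex of $\mathcal G_0$ without $c_\pi$-edges, and $\mathcal H$ has no $e$-edge there either. So $z\notin L_w$, a contradiction.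

Hence \eqref{eq:halt} fails for $a=j$, $b=j+\nu$. The failure of $b<a$ together with $\nu\ne0$ gives $\nu\ge1$, and then the failure of the second alternative gives $\neg\,\mathrm{Def}(w,\nu)$. So $w\in\mathrm{FIN}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complete}]
The problem is $\Sigma^0_2$ by the upper bound. By Lemmas~\ref{lem:fin} and~\ref{lem:inf}, the computable map sending $w$ to the automaton $\mathcal H$ is a many-one reduction of $\mathrm{FIN}$ to the problem over the fixed alphabet $\Sigma_1$, and therefore also to the problem with the alphabet as part of the input. Since $\mathrm{FIN}$ is $\Sigma^0_2$-complete, so are both versions.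
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{The Generalised Completeness Of Horn Predicate-Logic As A Programming Language},
\texttt{https://core.ac.uk/download/147087878.pdf}.

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\bibitem{Soare}
Soare, \emph{Recursively Enumerable Sets and Degrees}.

\end{thebibliography}
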